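# $L(2,1)$-colorings of chordal graphs: the bound $\frac{2\sqrt3}{9}\Delta^{3/2}+O(\Delta)$

## The 3-sun, its thickenings, and the Fano plane

Color the vertices of a graph with non-negative integers so that adjacent vertices get numbers differing by at least $2$ and vertices at distance two get different numbers. Which largest color is forced?

Take the *3-sun*: a triangle $a,b,c$ and three further vertices $x,y,z$, where $x$ is adjacent to $a,b$, $y$ to $b,c$, and $z$ to $c,a$. It has maximum degree $4$. Any two of its six vertices are at distance at most two: for instance $x$ and $y$ share $b$, and $x$ and $c$ share $a$. So the six colors are distinct, and the largest is at least $5$. Could it be $5$? Then the colors $0,\dots,5$ are each used once, and vertices with consecutive colors are non-adjacent. So the six vertices, listed by color, form a Hamiltonian path in the complement. The complement has edges $xy,yz,zx$ and $ay,bz,cx$: a triangle with three pendant vertices. A path has only two ends, and each of the three vertices of degree one would have to be an end, so there is no such path. The largest color is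 therefore at least $6$, and
$$a=0,\quad y=1,\quad z=2,\quad b=3,\quad x=5,\quad c=6$$
works: the nine edges $ab,ac,bc,ax,az,bx,by,cy,cz$ have differences $3,6,3,5,2,2,2,5,4$.

Now thicken. Replace each of $x,y,z$ by $m$ independent copies with the same neighbors. Distances are still at most two, there are $3m+3$ vertices, and $\Delta=2m+2$. All colors are distinct, so the largest color is at least $3m+2=\frac32\Delta-1$.

The construction only used a clique of "points" and a family of "lines" any two of which meet, so we may use better line systems. Take the seven points $1,\dots,7$ of the Fano plane with lines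
$$124,\ 235,\ 346,\ 457,\ 561,\ 672,\ 713.$$
Any two lines meet in a point, and each point lies on three lines. Make the points a clique, and for each line add $m$ independent vertices adjacent to its three points. Again any two vertices are at distance at most two, there are $7+7m$ vertices, and $\Delta=6+3m$. So the largest color is at least $7m+6$. With $m=4$ we get $\Delta=18$ and a largest color at least $34$. For comparison, $18^{3/2}\approx 76.4$ and $\frac{2\sqrt3}{9}\cdot18^{3/2}=2\cdot6^{3/2}\approx29.4$.

With larger projective planes, and $m$ growing along with the plane, this construction reaches order $\Delta^{3/2}$; we shall compute this in the last section. All these graphs are chordal. The question that grows out of the example is whether a chordal graph can do worse.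

## Chordal graphs, squares, and the statements

All graphs are finite and simple.

**Definition ($L(2,1)$-coloring).** An $L(2,1)$-coloring of $G$ assigns non-negative integers to the vertices so that adjacent vertices receive numbers differing by at least $2$ and vertices at distance two receive distinct numbers. $\lambda(G)$ is the least $k$ such that colors from $\{0,1,\dots,k\}$ suffice.

So the 3-sun has $\lambda=6$. For a star $K_{1,\Delta}$ with $\Delta\ge1$ we have $\lambda=\Delta+1$. Center $0$ and leaves $2,\dots,\Delta+1$ works. All $\Delta+1$ colors are distinct, so if $\lambda=\Delta$ then every color in $\{0,\dots,\Delta\}$ is used, and some leaf has a color next to that of the center.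

**Definition (chordal, split).** A graph is chordal if it has no induced cycle of length at least $4$. It is split if its vertex set can be partitioned into a clique and an independent set. Every split graph is chordal.

The graphs of the first section are split. Throughout, $\Delta$ is the maximum degree and $\omega$ the clique number; $\omega\le\Delta+1$. The paper "On $L(2,1)$-coloring split, chordal bipartite, and weakly chordal graphs" establishes that every split graph satisfies $\lambda\le\frac{2\sqrt3}{9}\Delta^{3/2}+C_0\Delta$ for an absolute constant $C_0$. A conjecture of Král', presented there as a generalization, says that the same holds for chordal graphs: there is an absolute constant $C$ with $\lambda(G)\le\frac{2\sqrt3}9\Delta^{3/2}+C\Delta$ for every chordal $G$. We shall prove it, with $C=7$.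

**Definition (square on a subset).** For $X\subseteq V(G)$, $G^2[X]$ is the graph on $X$ in which two vertices are adjacent if and only if their distance *in $G$* is $1$ or $2$.

The emphasis matters. In the path $a\,b\,c$ with $X=\{a,c\}$, the graph $G^2[X]$ has the edge $ac$, although $b\notin X$.

For integers $1\le\omega\le\Delta+1$ put
$$\Phi(\Delta,\omega)=\max_{1\le k\le\omega}\sqrt k\,(\Delta+1-k),\qquad k\text{ an integer}.\tag{1}$$
With $N=\Delta+1$, the function $h(k)=\sqrt k\,(N-k)$ of a real variable has $h'(k)=\frac{N-3k}{2\sqrt k}$. So it increases on $[0,N/3]$ and decreases afterwards, with maximum $\sqrt{N/3}\cdot\frac{2N}3=\frac{2\sqrt3}9N^{3/2}$. Hence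
$$\Phi(\Delta,\omega)\le\tfrac{2\sqrt3}9(\Delta+1)^{3/2},\qquad\text{and}\qquad \Phi(\Delta,\omega)=\sqrt\omega\,(\Delta+1-\omega)\ \text{ if }\ \omega\le\tfrac{\Delta+1}3.\tag{2}$$

**Theorem 1.** Let $G$ be chordal with maximum degree $\Delta$ and clique number $\omega$. Then every nonempty $X\subseteq V(G)$ contains a vertex of degree at most $\Phi(\Delta,\omega)+2\omega$ in $G^2[X]$.

**Theorem 2 (the conjecture).** Every chordal graph $G$ satisfies
$$\lambda(G)\le\Phi(\Delta,\omega)+2\omega+2\Delta\le\tfrac{2\sqrt3}9(\Delta+1)^{3/2}+4\Delta+2,$$
and hence $\lambda(G)\le\frac{2\sqrt3}9\Delta^{3/2}+7\Delta$.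

**Theorem 3 (extensions and sharpness).**

(a) For integers $p\ge q\ge1$ and chordal $G$, let $\lambda_{p,q}$ be the minimum span of a coloring in which adjacent vertices differ by at least $p$ and vertices at distance two differ by at least $q$. Then $\lambda_{p,q}(G)\le q\big(\Phi(\Delta,\omega)+2\omega\big)+2p\Delta$.

(b) For every prime power $s$ and every $m\ge1$ there is a split graph with $\omega=s^2+s+1$, $\Delta=\omega-1+m(s+1)$ and $\lambda\ge(\sqrt\omega-1)(\Delta+1-\omega)+\omega-1$. So for these pairs, whenever $\omega\le\frac{\Delta+1}3$, Theorem 2 is sharp up to $O(\Delta)$.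

(c) For $m=2s$ in (b), $\Delta=3s(s+1)$ and $\lambda\ge\frac{2\sqrt3}9\Delta^{3/2}$. Moreover, if $M(\Delta)$ is the maximum of $\lambda$ over chordal graphs of maximum degree $\Delta$, then $M(\Delta)/\Delta^{3/2}\to\frac{2\sqrt3}9$.

In particular the constant $\frac{2\sqrt3}9$ is optimal. The main work is Theorem 1, so we first see why it suffices.

## Greedy coloring: Theorem 1 implies Theorem 2

**Step 1: an ordering with few predecessors.** This step turns low degrees in $G^2[X]$ into a coloring order. Put $D^*=\lfloor\Phi(\Delta,\omega)+2\omega\rfloor$. Start with $X=V(G)$ and repeatedly delete from the current $X$ a vertex of minimum degree in $G^2[X]$, always measuring distances in $G$. By Theorem 1 (degrees being integers) the deleted vertex has at most $D^*$ neighbors in $G^2[X]$. Reverse the order of deletion: we get $v_1,v_2,\dots$ in which every $v_i$ has at most $D^*$ predecessors at distance $1$ or $2$.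

**Step 2: color greedily.** This step counts forbidden colors. Suppose $v_i$ has $\alpha$ adjacent predecessors and $\beta$ at distance two, so $\alpha+\beta\le D^*$ and $\alpha\le\Delta$. An adjacent predecessor of color $c$ forbids at most the three colors $c-1,c,c+1$; one at distance two forbids only its own color. So at most $3\alpha+\beta\le D^*+2\Delta$ colors are forbidden. One of the $D^*+2\Delta+1$ colors in $\{0,\dots,D^*+2\Delta\}$ is free. Hence
$$\lambda(G)\le D^*+2\Delta\le\Phi(\Delta,\omega)+2\omega+2\Delta .$$

**Step 3: arithmetic.** This step removes $\omega$ and replaces $\Delta+1$ by $\Delta$. By $\omega\le\Delta+1$ and (2), the right side is at most $\frac{2\sqrt3}9(\Delta+1)^{3/2}+4\Delta+2$. If $\Delta=0$, then $\lambda=0$ and the final form holds. Let $\Delta\ge1$. The function $(1+z)^{3/2}$ has third derivative $-\frac38(1+z)^{-3/2}<0$, so Taylor's theorem at $0$ gives $(1+z)^{3/2}\le1+\frac32z+\frac38z^2$ for $z\ge0$. With $z=1/\Delta$,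
$$(\Delta+1)^{3/2}\le\Delta^{3/2}+\tfrac32\Delta^{1/2}+\tfrac38\Delta^{-1/2}\le\Delta^{3/2}+\tfrac{15}8\Delta .$$
Since $\frac{2\sqrt3}9\cdot\frac{15}8<1$ and $4\Delta+2\le6\Delta$, we get $\lambda\le\frac{2\sqrt3}9\Delta^{3/2}+7\Delta$. So Theorem 2 follows from Theorem 1.

## Perfect elimination orders stop at $\Delta^2/4$

For a chordal graph the natural first order to try is a perfect elimination order. Recall the textbook fact, stated in reversed form: the vertices of a chordal graph can be ordered so that the earlier neighbors of each vertex form a clique. Let us color greedily along such an order and count predecessors.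

Let $Q$ be the set of earlier neighbors of $v$, with $|Q|=q$. If an earlier $y$ is at distance two from $v$, every common neighbor $w$ is earlier than $v$: otherwise $v$ and $y$ would both be earlier neighbors of $w$, hence adjacent. So $w\in Q$. Each $w\in Q$ is adjacent to $v$ and to $q-1$ vertices of $Q$, so it has at most $\Delta-q$ other neighbors. Thus $v$ has at most
$$q+q(\Delta-q)=q(\Delta+1-q)\le\tfrac14(\Delta+1)^2$$
predecessors within distance two. This proves $\lambda\le\frac14(\Delta+1)^2+2\Delta$, with the wrong exponent.

The count cannot be improved along these orders. For $1\le k\le\Delta-1$ take a clique $Q$ of size $k$, a vertex $v$ adjacent to all of $Q$, and $\Delta-k$ private leaves at each vertex of $Q$. The maximum degree is $(k-1)+1+(\Delta-k)=\Delta$. The order "$Q$, then the leaves, then $v$" is of the required kind, and $v$ has $k(\Delta+1-k)$ predecessors, all within distance two. But $v$ is atypical. A leaf attached to $w$ sees in the square only $w$, $\Delta-k-1$ leaves, the other $k-1$ vertices of $Q$, and $v$: exactly $\Delta$ vertices. We took the vertex the order handed us, when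 we should have looked for an average one.

## Averaging around one clique: the split case

Averaging settles Theorem 1 at once for split graphs, and shows where $\sqrt k\,(\Delta+1-k)$ comes from. Let $V(G)=K\cup S$ with $K$ a clique, $|K|=k\ge1$ (move one vertex into $K$ if necessary), and $S$ independent. Let $D$ be the minimum degree of $G^2[X]$, and suppose $D>k$. Put $J=X\cap S$ and $e_w=|N(w)\cap J|$ for $w\in K$. Since $w$ has $k-1$ neighbors in $K$, we have $e_w\le\Delta+1-k$.

A vertex $x\in J$ has at least $D-k$ neighbors of $G^2[X]$ inside $J$. Each is reached through a common neighbor, which lies in $K$ because $S$ is independent. So $D-k\le\sum_{w\in N(x)\cap K}e_w$. Sum over $x\in J$: each $w\in K$ occurs for $e_w$ vertices $x$, so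
$$|J|\,(D-k)\le\sum_{w\in K}e_w^2\le k(\Delta+1-k)^2 .$$
Also $|J|\ge|X|-k\ge D+1-k$, so $(D-k)^2\le k(\Delta+1-k)^2$, that is, $D\le\sqrt k\,(\Delta+1-k)+k\le\Phi(\Delta,\omega)+\omega$. If instead $D\le k$, then $D\le\omega$, and the same bound holds.

In a chordal graph there are many cliques, and two vertices of $X\setminus K$ may be close to each other without the help of $K$. Let $G$ have vertices $1,\dots,N$ with $i,j$ adjacent when $0<|i-j|\le d$, where $d\ge2$ and $N\ge4d+1$. This is an interval graph, hence chordal, with $\Delta=2d$. Let $K$ be any $d+1$ consecutive vertices and $X=V(G)$. Then $D=2d$ (look at vertex $1$), so $|J|(D-k)=(N-d-1)(d-1)$ is unbounded in $N$. But $\sum_{w\in K}e_w^2\le(d+1)d^2$. The double count fails because most pairs at distance two do not pass through $K$. What survives is that pairs *separated* by $K$ must pass through $K$. So we need to choose $K$ well, and count only separated pairs.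

## Subtree representations and the cut inequality

We recall the theorem of Buneman (1974), Gavril (1974) and Walter: for a chordal graph $G$ there are a finite tree $T$ and nonempty subtrees $T_v$ $(v\in V(G))$ such that distinct $u,v$ are adjacent if and only if $T_u\cap T_v\neq\emptyset$. For the 3-sun, let $T$ be a star with center $t$ and leaves $t_x,t_y,t_z$, and set
$$T_a=\{t,t_x,t_z\},\quad T_b=\{t,t_x,t_y\},\quad T_c=\{t,t_y,t_z\},\quad T_x=\{t_x\},\ T_y=\{t_y\},\ T_z=\{t_z\}.$$
For a node $t$ put $K_t=\{v:t\in T_v\}$. This is a clique, so $|K_t|\le\omega\le\Delta+1$. In the example $K_t=\{a,b,c\}$ and $K_{t_x}=\{a,b,x\}$.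

We now begin the proof of Theorem 1. Let $X\ne\emptyset$, let $D$ be the minimum degree of $G^2[X]$, and put $n=D-2\omega$. If $n\le0$, then $D\le2\omega$ and we are done. So assume $n>0$.

**Step 1: the target.** This step says what must be found. We look for a node $t$ such that, with $k=|K_t|$,
$$n^2\le k(\Delta+1-k)^2.\tag{3}$$
Since $n>0$, (3) forces $k\ge1$; as $k\le\omega\le\Delta+1$, it gives $n\le\sqrt k\,(\Delta+1-k)\le\Phi(\Delta,\omega)$, that is, $D\le\Phi(\Delta,\omega)+2\omega$.

**Step 2: notation around a node.** This step sorts $X$ by the components of $T-t$. Root $T$ at a node $r$. For a node $t$ let $T^t$ be the subtree formed by $t$ and its descendants. Write $K=K_t$, $k=|K|$, let $t_1,\dots,t_m$ be the children of $t$, and put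
$$J_i=\{x\in X:T_x\subseteq T^{t_i}\}\ (1\le i\le m),\qquad J_0=\{x\in X:T_x\cap T^t=\emptyset\},\qquad p_i=|J_i|.$$
If $x\notin K$, the connected set $T_x$ lies in one component of $T-t$; the components are $T^{t_1},\dots,T^{t_m}$ and, if $t\ne r$, the rest $T\setminus T^t$. So $X$ is the disjoint union of $X\cap K,J_0,J_1,\dots,J_m$. For $w\in K$ and $I\subseteq\{0,\dots,m\}$ let
$$e_w=|N(w)\cap(X\setminus K)|,\qquad e_{w,i}=|N(w)\cap J_i|,\qquad e_{w,I}=\sum_{i\in I}e_{w,i},\qquad J_I=\bigcup_{i\in I}J_i .$$
Then $e_w=\sum_{i=0}^me_{w,i}$. Since $w$ has $k-1$ neighbors in $K$, we have $e_w\le\Delta+1-k$, and therefore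
$$\sum_{w\in K}e_w^2\le k(\Delta+1-k)^2.\tag{4}$$
So to reach (3) it is enough to prove $n^2\le\sum_{w\in K}e_w^2$ for a suitable $t$.

**Step 3: the cut inequality.** This step is the averaging argument, restricted to separated pairs. For every node $t$ and every $I\subseteq\{0,\dots,m\}$,
$$|J_I|\,(n+\omega-|J_I|)\le\sum_{w\in K}e_{w,I}\,(e_w-e_{w,I}).\tag{5}$$

*Proof.* Let $x\in J_I$. Of its at least $D$ neighbors in $G^2[X]$, at most $|J_I|-1$ lie in $J_I$ and at most $k\le\omega$ lie in $K$. So at least $D-|J_I|-\omega=n+\omega-|J_I|$ of them lie in $X\setminus(K\cup J_I)$. Let $y$ be one of these. Then $T_x$ and $T_y$ lie in different components of $T-t$, so they are disjoint and $x,y$ are not adjacent. Hence $x$ and $y$ are at distance two and have a common neighbor $w$. The subtree $T_w$ meets both components, so it contains $t$, that is, $w\in K$. Thus $y\in N(w)\setminus(K\cup J_I)$ for some $w\in N(x)\cap K$. For a given $w$ there are $e_w-e_{w,I}$ such vertices $y$ in $X$, so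
$$n+\omega-|J_I|\le\sum_{w\in N(x)\cap K}(e_w-e_{w,I}).$$
Sum over $x\in J_I$. The left sides add up to $|J_I|(n+\omega-|J_I|)$. On the right, each $w\in K$ is counted once for each of its $e_{w,I}$ neighbors $x$ in $J_I$. This is (5). $\square$

## A balanced node, and one cut through it

The right side of (5) is at most $\frac14\sum_we_w^2$, because $z(e-z)\le e^2/4$. If $|J_I|$ is about $n/2$, the left side is at least about $n^2/4$. So a cut with one side of size $n/2$ gives $n^2\le\sum_we_w^2$, with exactly the right constant. This suggests choosing $t$ so that a piece of size about $n/2$ appears below it.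

**Step 4: choice of $t$.** This step makes the children small and their total large. Let $p(t)=|\{x\in X:T_x\subseteq T^t\}|$. At the root, $p(r)=|X|\ge D+1=n+2\omega+1>\frac n2+\omega$. Among the nodes with $p(t)\ge\frac n2+\omega$ choose one of maximum depth, and fix it for the rest of the proof. A child $t_i$ is deeper, so
$$p_i=p(t_i)<\tfrac n2+\omega\qquad(1\le i\le m).\tag{6}$$
A vertex counted by $p(t)$ is in $K$ or in one of $J_1,\dots,J_m$, so
$$P:=\sum_{i\ge1}p_i\ge p(t)-k\ge\tfrac n2+\omega-k\ge\tfrac n2.\tag{7}$$
The extra $\omega$ in the threshold pays for the loss of $K$ in (7).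

**Step 5 (Case 1: $p_i\ge\frac n2$ for some $i\ge1$).** Here one cut suffices. By (6), $p_i\in[\frac n2,\frac n2+\omega]$. The concave function $z\mapsto z(n+\omega-z)$ has the value $\frac n2(\frac n2+\omega)$ at both ends of this interval, so it is at least that on the whole interval. By (5) with $I=\{i\}$,
$$\tfrac{n^2}4\le\tfrac n2\big(\tfrac n2+\omega\big)\le p_i(n+\omega-p_i)\le\sum_{w\in K}e_{w,i}(e_w-e_{w,i})\le\sum_{w\in K}\tfrac{e_w^2}4 .$$
So $n^2\le\sum_we_w^2$, and (4) gives (3).

## Three thirds, and why the cuts need weights

There remains the case in which every child carries fewer than $n/2$ vertices. Consider what one cut gives when $J_0=\emptyset$ and there are three children with $p_i=n/3$. Ignore the term $\omega$. The union of one or two parts has $|J_I|(n-|J_I|)=\frac29n^2$, and no other cut does better. So a single cut yields only $\frac29n^2\le\frac14\sum_we_w^2$, that is, $n^2\le\frac98\sum_we_w^2$. The order $\Delta^{3/2}$ is right, but the constant is lost.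

In this example adding the cuts helps. Summing (5) over $I=\{1\},\{2\},\{3\}$ gives
$$\tfrac23n^2\le\sum_{w\in K}\Big(e_w^2-\sum_ie_{w,i}^2\Big)\le\tfrac23\sum_{w\in K}e_w^2,$$
since $\sum_{i=1}^3e_{w,i}^2\ge\frac13e_w^2$ by Cauchy–Schwarz. The constant is back. But with parts $0.45n,\ 0.45n,\ 0.1n$ the same sum gives only $(1-2\cdot0.2025-0.01)n^2=0.585\,n^2$ on the left, against $\frac23\sum_we_w^2$ on the right, and the constant is lost again. The trouble is that each $w$ may distribute its neighbors over the parts in its own proportions $q_i=e_{w,i}/e_w$. The unweighted sum rewards $q=(\frac13,\frac13,\frac13)$, while the left side sits at $\psi=(0.45,0.45,0.1)$.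

So take weights $c_i>0$ and ask that $\sum_ic_iq_i(1-q_i)$, over all $q$ with $\sum_iq_i=1$, be maximal exactly at $q=\psi$. At such a maximum the partial derivatives $c_i(1-2\psi_i)$ must all be equal. Up to scaling this forces
$$c_i=\frac1{1-2\psi_i},$$
which is positive when $\psi_i<\frac12$. That is what Case 2 provides for the children. For the sizes $0.45,0.45,0.1$ the weights are $10,10,\frac54$. Two matters must be settled first. The parts below $t$ need not add up to $n$. And $J_0$ may be huge; then (5) with $I=\{0\}$ says nothing, its left side being negative, so the inequality for the upper side must come from the complementary cut $I=\{1,\dots,m\}$.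

## Weighted cuts: completing Theorem 1

**Step 6 (Case 2: $p_i<\frac n2$ for all $i\ge1$; normalization).** This step replaces the sizes by proportions that sum to $1$. We claim that either (3) holds, or there are $\psi_0,\dots,\psi_m\in[0,\frac12)$ with $\sum_{i=0}^m\psi_i=1$ and
$$n^2\psi_i(1-\psi_i)\le\sum_{w\in K}e_{w,i}(e_w-e_{w,i})\qquad(0\le i\le m).\tag{8}$$

Put $\varphi_i=p_i/n<\frac12$ for $i\ge1$. By (5) with $I=\{i\}$,
$$n^2\varphi_i(1-\varphi_i)=p_i(n-p_i)\le p_i(n+\omega-p_i)\le\sum_{w\in K}e_{w,i}(e_w-e_{w,i})\qquad(i\ge1).\tag{9}$$

*Suppose $P\ge n$.* Then $\sum_{i\ge1}\varphi_i\ge1$, so we can choose $0\le\psi_i\le\varphi_i$ for $i\ge1$ with $\sum_{i\ge1}\psi_i=1$. Put $\psi_0=0$. All $\psi_i$ are below $\frac12$. As $z(1-z)$ increases on $[0,\frac12]$, we have $\psi_i(1-\psi_i)\le\varphi_i(1-\varphi_i)$, and (9) gives (8) for $i\ge1$. For $i=0$ the left side of (8) is $0$ and the right side is non-negative.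

*Suppose $P<n$.* By (7), $\frac n2\le P<n$. Put $\psi_i=\varphi_i$ for $i\ge1$ and $\psi_0=1-\frac Pn\in(0,\frac12]$; the sum is $1$. For $i\ge1$, (8) is (9). For $i=0$ use (5) with $I=\{1,\dots,m\}$, where $|J_I|=P$ and $e_{w,I}=e_w-e_{w,0}$:
$$n^2\psi_0(1-\psi_0)=P(n-P)\le P(n+\omega-P)\le\sum_{w\in K}(e_w-e_{w,0})\,e_{w,0},$$
which is (8) for $i=0$. If $\psi_0<\frac12$, the claim holds. If $\psi_0=\frac12$, the last display reads $\frac{n^2}4\le\sum_we_{w,0}(e_w-e_{w,0})\le\frac14\sum_we_w^2$, and (3) follows from (4). This proves the claim.

**Step 7: the weighted sum.** This step combines the inequalities (8) into $n^2\le\sum_we_w^2$. Assume we have $\psi$ as in the claim. Put $c_i=\frac1{1-2\psi_i}>0$ and, for $q\in\mathbb R^{m+1}$, $f(q)=\sum_{i=0}^mc_iq_i(1-q_i)$. Expanding $q_i=\psi_i+(q_i-\psi_i)$ gives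
$$q_i(1-q_i)=\psi_i(1-\psi_i)+(1-2\psi_i)(q_i-\psi_i)-(q_i-\psi_i)^2 .$$
Multiply by $c_i$ and sum. If $\sum_iq_i=1$, then $\sum_i(q_i-\psi_i)=0$ and
$$f(q)=f(\psi)+\sum_i(q_i-\psi_i)-\sum_ic_i(q_i-\psi_i)^2\le f(\psi).\tag{10}$$
Now multiply (8) by $c_i$ and sum over $i$:
$$n^2f(\psi)\le\sum_{w\in K}\sum_{i=0}^mc_ie_{w,i}(e_w-e_{w,i}).$$
If $e_w=0$, the inner sum is $0$. If $e_w>0$, put $q_i=e_{w,i}/e_w$; then $\sum_iq_i=1$ and the inner sum is $e_w^2f(q)\le e_w^2f(\psi)$ by (10). So
$$n^2f(\psi)\le f(\psi)\sum_{w\in K}e_w^2 .$$
The $\psi_i$ lie in $[0,\frac12)$ and sum to $1$, so some $\psi_i$ lies in $(0,\frac12)$. Its term in $f(\psi)$ is positive and the others are non-negative, so $f(\psi)>0$. Divide: $n^2\le\sum_{w\in K}e_w^2\le k(\Delta+1-k)^2$ by (4), which is (3). By Step 1, Theorem 1 is proved, and with it Theorem 2. $\blacksquare$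

## Distance constraints $(p,q)$

This section proves Theorem 3(a) by rescaling the greedy argument. Let $r=\lceil p/q\rceil$, and let an $L(r,1)$-coloring be one in which adjacent vertices differ by at least $r$ and vertices at distance two are distinct. Use the order from Step 1 of the greedy section. An adjacent predecessor of color $c$ forbids at most the $2r-1$ colors $c-r+1,\dots,c+r-1$, and one at distance two forbids one color. With $\alpha,\beta$ as before, at most
$$(2r-1)\alpha+\beta\le D^*+(2r-2)\Delta$$
colors are forbidden. So there is an $L(r,1)$-coloring $f$ with colors in $\{0,\dots,D^*+(2r-2)\Delta\}$. In the coloring $qf$, adjacent vertices differ by at least $rq\ge p$ and vertices at distance two by at least $q$. Its span is at most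
$$qD^*+2q(r-1)\Delta\le qD^*+2p\Delta\le q\big(\Phi(\Delta,\omega)+2\omega\big)+2p\Delta,$$
where the first inequality holds because $r-1<p/q$, that is, $q(r-1)<p$. $\blacksquare$

## Projective planes and the sharp constant

We return to the opening example with general planes. Recall that a projective plane of order $s\ge2$ has $s^2+s+1$ points and as many lines, $s+1$ points on each line and $s+1$ lines through each point. Any two points lie on exactly one line, and any two lines meet in exactly one point. For every prime power $s$ one exists; the Fano plane is the case $s=2$.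

**Step 1: the graphs of (b).** Put $k=s^2+s+1$. Make the points a clique, and for each line add $m$ independent vertices, each adjacent exactly to the $s+1$ points of that line. This is a split graph. A point has degree $k-1+m(s+1)$ and a line vertex only $s+1$, so $\Delta=k-1+m(s+1)$. A clique containing a line vertex has at most $s+2\le k$ vertices, so $\omega=k$.

**Step 2: the lower bound in (b).** This step checks that all colors are distinct. Two points are adjacent. Two line vertices have a common neighbor, since their lines share a point (or coincide). A point $a$ and a line vertex are adjacent, or $a$ is adjacent to a point of the line. So any two vertices are at distance at most two, and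
$$\lambda\ge|V(G)|-1=mk+k-1 .$$
Now $\frac k{s+1}=s+\frac1{s+1}>s>\sqrt k-1$, because $k<(s+1)^2$. As $\Delta+1-k=m(s+1)$,
$$mk=(\Delta+1-k)\frac k{s+1}\ge(\sqrt k-1)(\Delta+1-k),$$
and with $\omega=k$ this is the bound in (b).

**Step 3: comparison with Theorem 2.** If $\omega\le\frac{\Delta+1}3$, then by (2) the upper bound of Theorem 2 is $\sqrt\omega(\Delta+1-\omega)+2\omega+2\Delta$. It exceeds the lower bound of (b) by
$$2\omega+2\Delta+(\Delta+1-\omega)-\omega+1=3\Delta+2 ,$$
which is $O(\Delta)$. The condition $3\omega\le\Delta+1$ reads $2(s^2+s+1)\le m(s+1)$. It fails for $m=2s$, where the right side is $2s^2+2s$, and holds for $m=2s+1$, where it is $2s^2+3s+1$. So it holds exactly for $m\ge2s+1$, which gives infinitely many pairs $(\Delta,\omega)$.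

**Step 4: the graphs of (c).** This step takes $m=2s$ in (b). Then $\Delta=s^2+s+2s(s+1)=3s(s+1)$ and
$$\lambda\ge(2s+1)(s^2+s+1)-1=2s^3+3s^2+3s .$$
Since $\frac{2\sqrt3}9=2\cdot3^{-3/2}$, the inequality $(1+z)^{3/2}\le1+\frac32z+\frac38z^2$ with $z=1/s$ gives
$$\tfrac{2\sqrt3}9\Delta^{3/2}=2(s^2+s)^{3/2}=2s^3\Big(1+\frac1s\Big)^{3/2}\le2s^3+3s^2+\tfrac34s\le\lambda .$$
For $s=2$ this is the graph with $\Delta=18$ and $\lambda\ge34$ from the first section.

**Step 5: all $\Delta$.** This step passes from the special degrees $3s(s+1)$ to every large $\Delta$. For $\Delta\ge18$ let $s$ be the largest prime with $3s(s+1)\le\Delta$, and let $s^+$ be the next prime. Then $3s(s+1)\le\Delta<3s^+(s^++1)$. By the prime number theorem $s^+/s\to1$ as $\Delta\to\infty$, so $\Delta\sim3s^2$. Take the disjoint union of the graph of Step 4 with the star $K_{1,\Delta}$. It is chordal, has maximum degree $\Delta$, and has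
$$\lambda\ge2s^3\sim2(\Delta/3)^{3/2}=\tfrac{2\sqrt3}9\Delta^{3/2}.$$
So $\liminf M(\Delta)/\Delta^{3/2}\ge\frac{2\sqrt3}9$. Theorem 2 gives $M(\Delta)\le\frac{2\sqrt3}9\Delta^{3/2}+7\Delta$, so $\limsup M(\Delta)/\Delta^{3/2}\le\frac{2\sqrt3}9$. Hence $M(\Delta)/\Delta^{3/2}\to\frac{2\sqrt3}9$. $\blacksquare$
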